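\title{Commutator length of general linear groups over finite-dimensional division rings}

\begin{abstract}
Let $D$ be a division ring of dimension $m^2$ over its center. We prove that every element of the commutator subgroup of $D^*$ is a product of at most $m-1$ commutators, and that for $m\ge2$ the same bound holds in $\operatorname{GL}_n(D)$ for every $n\ge 1$. Together with a uniform bound for fields, this shows that the commutator length of $\operatorname{GL}_n(D)$ is bounded in terms of $m$ alone. For $m=2$ and $m=3$ the commutator length is exactly $1$. The proof encodes a product of commutators as a pair of monic polynomials over $D$ with equal reduced norms and lowers the degree of the pair by linear algebra over the center.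
\end{abstract}

\section{Introduction}\label{sec:intro}

For a group $G$ write $[x,y]=xyx^{-1}y^{-1}$, and let $G'=[G,G]$ be the subgroup generated by all commutators $[x,y]$ with $x,y\in G$. Since $[x,y]^{-1}=[y,x]$, every $g\in G'$ is a product of commutators. Let $\ell(g)$ be the least number of commutators needed, with $\ell(1)=0$, and define the \emph{commutator length} of $G$ as
\[
\ell(G)=\sup\{\ell(g):g\in G'\}.
\]
The commutators are always those of elements of $G$ itself. The number $\ell(G)$ measures how far the set of commutators is from being a subgroup: $\ell(G)=0$ means that $G$ is abelian, and $\ell(G)\le1$ means that every element of $G'$ is a commutator.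

Throughout, $D$ is a division ring with center $F$ and $\dim_FD=m^2<\infty$. The integer $m$ is the \emph{index} of $D$. We write $D'=[D^*,D^*]$, so that $\ell(D^*)=\ell(\operatorname{GL}_1(D))$ counts commutators of elements of $D^*$ needed for elements of $D'$. The following question is posed in \cite{survey}.

\medskip
\noindent\textbf{Question.} \emph{Is there, for every $m\ge1$, an integer $d(m)$ such that $\ell(\operatorname{GL}_n(D))\le d(m)$ for every field $F$, every division ring $D$ of index $m$ with center $F$, and every $n\ge1$?}
\medskip

The first noncommutative example suggests a positive answer. In Hamilton's quaternions $\mathbb H$ every element of $\mathbb H'$ has norm $1$, so it has the form $e^{u\theta}=\cos\theta+u\sin\theta$ with $u$ a pure unit quaternion. If $w$ is a pure unit quaternion orthogonal to $u$, then $wuw^{-1}=-u$, and $e^{u\theta}=[e^{u\theta/2},w]$. Hence $\ell(\mathbb H^*)=1$. In general $D^*$ embeds in $\operatorname{GL}_m(\bar F)$, where $\bar F$ is an algebraic closure of $F$, and there every element of the commutator subgroup is a single commutator (Theorem~\ref{thm:B} below,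 for infinite fields). So for $a\in D'$ the equation $a=[x,y]$ is solvable after extending scalars, and further commutators are needed only if it cannot be solved over $F$. The number and the degrees of the equations involved depend on $m$ alone, which suggests a bound depending on $m$ alone. The obstacle is that $F$ is arbitrary. The one existence principle that we use over $F$ is that a homogeneous linear system with more unknowns than equations has a nonzero solution, and the task is to reduce the problem to such systems.

The answer to the question is yes.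

\begin{theorem}\label{thm:A}
If $D$ has index $m$, then $\ell(D^*)\le m-1$.
\end{theorem}

\begin{theorem}\label{thm:B}
If $m\ge2$ and $n\ge1$, then $\ell(\operatorname{GL}_n(D))\le\ell(D^*)\le m-1$. If $m=1$, so that $D=F$, then $\ell(\operatorname{GL}_n(F))\le6$ for all $n\ge1$, and $\ell(\operatorname{GL}_n(F))\le1$ if $F$ is infinite.
\end{theorem}

Thus one can take $d(m)=m-1$ for $m\ge2$ and $d(1)=6$. The bound $6$ has a short self-contained proof. Thompson \cite{thompson}, in that paper and its sequels, proves that every element of $\operatorname{SL}_n(F)$ is a commutator in $\operatorname{GL}_n(F)$ unless $n=2$ and $|F|=2$; with the direct check of $\operatorname{GL}_2(\mathbb F_2)$ in Section~\ref{sec:fields} this gives $d(1)=1$.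

\begin{theorem}\label{thm:C}
If $m\in\{2,3\}$, then $\ell(\operatorname{GL}_n(D))=1$ for all $n\ge1$.
\end{theorem}

We do not know whether $m-1$ is optimal for $m\ge4$, or whether the dependence on $m$ is necessary.

The method also describes $D'$ without reference to commutators. The reduced norm $\operatorname{Nrd}$ of elements of $D$ and of polynomials over $D$ is recalled in Section~\ref{sec:prelim}. Put $SL_1(D)=\{a\in D^*:\operatorname{Nrd}(a)=1\}$. It contains $D'$, because $\operatorname{Nrd}$ is a homomorphism from $D^*$ to the abelian group $F^*$, and $SK_1(D)=SL_1(D)/D'$.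

\begin{corollary}\label{cor:D}
\begin{enumerate}
\item[(i)] An element $a\in D$ lies in $D'$ if and only if $a=p(0)q(0)^{-1}$ for some monic $p,q\in D[t]$ of equal degree with $p(0),q(0)\ne0$ and equal reduced norms. Degree at most $m-1$ always suffices.
\item[(ii)] If $D_i$ $(i\in I)$ are division rings of index $m$, $\mathcal U$ is an ultrafilter on $I$ and $\mathbf D=\prod D_i/\mathcal U$, then $SK_1(\mathbf D)\cong\prod SK_1(D_i)/\mathcal U$.
\end{enumerate}
\end{corollary}

The core of the paper is Theorem~\ref{thm:A}. Section~\ref{sec:example} shows the idea in $\mathbb H$, and Sections~\ref{sec:pairs} and~\ref{sec:A} carry it out and derive Corollary~\ref{cor:D}. Section~\ref{sec:GLn} passes from $D^*$ to $\operatorname{GL}_n(D)$, Section~\ref{sec:fields} treats finite fields, and Section~\ref{sec:C} proves Theorem~\ref{thm:C}.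

\section{Commutators and reduced norms}\label{sec:prelim}

Three facts about commutators in a group $G$ are used throughout.
\begin{enumerate}
\item[(C1)] A conjugate of a commutator is a commutator, so $\ell$ is constant on conjugacy classes.
\item[(C2)] Since $1=[1,1]$, a product of $j$ commutators is also a product of $k$ commutators for every $k\ge j$. The empty product is $1$.
\item[(C3)] If $Y$ is conjugate to $X^{-1}$, then $XY$ is a commutator: $Y=ZX^{-1}Z^{-1}$ gives $XY=[X,Z]$.
\end{enumerate}

Since $D$ is a central simple $F$-algebra of dimension $m^2$, there is an isomorphism $D\otimes_F\bar F\cong M_m(\bar F)$. We fix one and regard elements of $D$ as matrices. Two such isomorphisms differ by an inner automorphism of $M_m(\bar F)$, so determinants and traces do not depend on the choice. For $a\in D$ the \emph{reduced characteristic polynomial} $\chi_a(X)=\det(X-a)$ has coefficients in $F$. In particular the \emph{reduced trace} $\operatorname{Trd}(a)=\operatorname{tr}(a)$ and the \emph{reduced norm} $\operatorname{Nrd}(a)=\det(a)$ lie in $F$. Let $\mu_a$ be the minimal polynomial of $a$ over $F$ and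 $e$ its degree. It is irreducible, because $F[a]$ is a finite-dimensional commutative domain, hence a field. Then
\begin{equation}\label{eq:chi}
e\mid m\qquad\text{and}\qquad\chi_a=\mu_a^{m/e}.
\end{equation}
Indeed, left multiplication by $a$ on $D$ has characteristic polynomial $\chi_a^m$, since $M_m(\bar F)$ is a sum of $m$ column spaces. It is also a power of $\mu_a$, since $D$ is a vector space over $F(a)$. Unique factorization in $F[X]$ gives \eqref{eq:chi}.

Let $R=D[t]$ with $t$ a central indeterminate, and $S=\bar F[t]$. Then $R\subset R\otimes_F\bar F=M_m(S)$, and for $p\in R$ we define $\operatorname{Nrd}(p)=\det(p)\in S$. This function is multiplicative and invariant under conjugation by $D^*$. If $p$ is monic of degree $N$, then $p=t^NI+(\text{lower terms})$ as a matrix, so $\operatorname{Nrd}(p)$ is monic of degree $Nm$. For linear polynomials,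
\begin{equation}\label{eq:linear}
\operatorname{Nrd}(t+x)=(-1)^m\chi_x(-t)\qquad(x\in D).
\end{equation}
We write $p_0=p(0)$ for the constant term. Because $t$ is central, $p\mapsto p_0$ is a ring homomorphism $R\to D$. Because $D$ has no zero divisors, degrees add under multiplication in $R$, and so do \emph{orders}, the order of $p\neq0$ being the largest $j$ with $p\in t^jR$.

\section{Two commutators in Hamilton's quaternions}\label{sec:example}

A single commutator is a quotient $[x,y]=xz^{-1}$ of two conjugate elements $x$ and $z=yxy^{-1}$. For given $x$ and $z$, a conjugating element is a nonzero solution $v\in D$ of $vx=zv$, which is a linear equation over $F$. In $R$ it reads $v(t+x)=(t+z)v$. For several commutators we multiply such linear polynomials together and look for relations $vp=qu$ between the products. These are again linear equations, and setting $t=0$ turns them into identities in $D^*$.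

Take $D=\mathbb H$, $F=\mathbb R$, $m=2$, and
\[
a=[x_1,y_1][x_2,y_2],\qquad x_1=x_2=-i,\quad y_1=j-i,\quad y_2=j .
\]
From $(j-i)(-i)=k-1=j(j-i)$ we get $z_1=y_1x_1y_1^{-1}=j$, and $z_2=y_2x_2y_2^{-1}=i$. Moving $z_1^{-1}$ to the right,
\[
a=x_1z_1^{-1}x_2z_2^{-1}=x_1\,(z_1^{-1}x_2z_1)\,(z_2z_1)^{-1}=(-i)(i)\,(ij)^{-1}=-k .
\]
So $a=p_0q_0^{-1}$ for $p=(t-i)(t+i)=t^2+1$ and $q=(t+i)(t+j)$. By \eqref{eq:linear} both have reduced norm $(t^2+1)^2$. We look for $u,v$ of degree less than $2$ with $vp=qu$. For every $c\in\mathbb H$ the polynomials $v=(t+i)c$ and $u=(t-j)c$ work, since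
\[
vp=(t+i)(t^2+1)c=(t+i)(t+j)(t-j)c=qu .
\]
For $c\neq0$, setting $t=0$ gives $v_0p_0=q_0u_0$ with $q_0=k$, so
\[
a=v_0^{-1}\,(ku_0k^{-1})=(v_0^{-1}u_0)\,[u_0^{-1},k].
\]
In the second form, $v_0^{-1}u_0=c^{-1}\,i^{-1}(-j)\,c$ is a commutator by (C3) and (C1), because $-j$ is conjugate to $i$. The degree has dropped from $2$ to $1$ at the price of one commutator, the total is again $2$, and nothing is gained. Now choose $c=1$. Then $v=t+i$ and $kuk^{-1}=t+j$ are both monic, and the first form reads $a=i^{-1}j$. From $(i+j)i=-1-k=j(i+j)$ we get $a=[i^{-1},i+j]$, a single commutator.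

The gain came from a solution $v$ with central leading coefficient: conjugation by $q_0$ then preserves the leading coefficient of $u$. Such a solution was bound to exist, because the solutions above form a space of dimension $4$, while membership of the leading coefficient in $\mathbb R$ imposes $\dim\mathbb H/\mathbb R=3$ linear conditions. In general the solution space in degree $N$ has dimension at least $Nm$, against $m^2-1$ conditions, and this suffices once $N=m$.

\section{Norm pairs}\label{sec:pairs}

In higher degree the polynomials $u,v$ come from solving a linear system, and nothing tells us that they are products of linear factors. What survives is the equality of their reduced norms. We therefore work with the following class, which is closed under the lowering of the degree.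

\begin{definition}
A \emph{norm pair of degree $N\ge0$} is a pair $(p,q)$ of monic polynomials in $R$ of degree $N$ with $p_0\ne0$, $q_0\neq0$ and $\operatorname{Nrd}(p)=\operatorname{Nrd}(q)$. Its \emph{value} is $p_0q_0^{-1}\in D^*$, and its \emph{solution space} is the $F$-vector space
\[
V(p,q)=\{v\in R:\ \deg v<N,\ vp\in qR\},
\]
where $\deg 0=-\infty$.
\end{definition}

\begin{lemma}\label{lem:encode}
A product of $N\ge1$ commutators in $D^*$ is the value of a norm pair of degree $N$.
\end{lemma}

\begin{proof}
Let $a=\prod_{i=1}^N[x_i,y_i]=\prod_{i=1}^Nx_iz_i^{-1}$ with $z_i=y_ix_iy_i^{-1}$. Put $h_0=1$, $h_i=z_1^{-1}\cdots z_i^{-1}$ and $X_i=h_{i-1}x_ih_{i-1}^{-1}$. Then $X_ih_i=h_{i-1}x_iz_i^{-1}$, so $X_1\cdots X_ih_i=(X_1\cdots X_{i-1}h_{i-1})\,x_iz_i^{-1}$, and by induction $X_1\cdots X_ih_i=\prod_{j\le i}x_jz_j^{-1}$. For $i=N$ this says $a=X_1\cdots X_N\,(z_N\cdots z_1)^{-1}$. Take $p=(t+X_1)\cdots(t+X_N)$ and $q=(t+z_N)\cdots(t+z_1)$. Both $X_i$ and $z_i$ are conjugate to $x_i$, so $\operatorname{Nrd}(t+X_i)=\operatorname{Nrd}(t+z_i)$, and $\operatorname{Nrd}(p)=\operatorname{Nrd}(q)$ by multiplicativity.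
\end{proof}

The next step is to show that $V(p,q)$ is large. A count of equations gives nothing: the condition $vp\in qR$ is a system of $Nm^2$ linear equations in $Nm^2$ unknowns over $F$, and without the norm condition it may have only the zero solution, as for $p=t+x$, $q=t+z$ with $x\ne z$ in $F^*$. But the dimension of the kernel of a linear map does not change under extension of scalars, and over $\bar F$ the kernel is a space of homomorphisms between two torsion modules over the principal ideal domain $S$. These modules need not be isomorphic. Equality of norms says that the products of their invariant factors agree, and this already forces many homomorphisms.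

\begin{lemma}\label{lem:dim}
If $(p,q)$ is a norm pair of degree $N\ge1$, then $\dim_FV(p,q)\ge Nm$.
\end{lemma}

\begin{proof}
Since $q$ is monic, division with remainder writes every $v\in R$ uniquely as $qs+r$ with $\deg r<N$. So $V(p,q)$ is identified with the kernel of the $F$-linear map $\varphi\colon R/qR\to R/qR$ induced by $v\mapsto vp$, which is well defined because $qRp\subset qR$. Tensoring with $\bar F$ is exact, so $\dim_FV(p,q)=\dim_{\bar F}\ker\bar\varphi$, where $P,Q\in M_m(S)$ are the images of $p,q$ and $\bar\varphi$ is the map induced by $v\mapsto vP$ on $M_m(S)/QM_m(S)$.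

Let $f=\det P=\det Q$, of degree $Nm$, and put $M_P=S^m/PS^m$, $M_Q=S^m/QS^m$. A matrix lies in $QM_m(S)$ if and only if each of its columns lies in $QS^m$. Hence $vP\in QM_m(S)$ if and only if $v(PS^m)\subset QS^m$, that is, if and only if $v\colon S^m\to S^m$ induces an $S$-homomorphism $M_P\to M_Q$. The induced homomorphism is zero if and only if $vS^m\subset QS^m$, that is, $v\in QM_m(S)$. Every homomorphism $M_P\to M_Q$ is induced by some $v$, since $S^m$ is free. Therefore $\ker\bar\varphi\cong\operatorname{Hom}_S(M_P,M_Q)$.

By the Smith normal form, $M_P\cong\bigoplus_iS/(f_i)$ and $M_Q\cong\bigoplus_jS/(g_j)$, where $\prod f_i$ and $\prod g_j$ equal $f$ up to nonzero constants. A homomorphism $S/(f_i)\to S/(g_j)$ is determined by the image of $1$, which may be any class killed by $f_i$. These are the multiples of $g_j/\gcd(f_i,g_j)$, so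
\[
\dim_{\bar F}\operatorname{Hom}_S\bigl(S/(f_i),S/(g_j)\bigr)=\deg\gcd(f_i,g_j).
\]
Fix $i$ and a root $\alpha$ of $f_i$, of multiplicity $\nu$ in $f_i$ and $\nu_j$ in $g_j$. Since $f_i$ divides $\prod_jg_j$, we have $\nu\le\sum_j\nu_j$. Then $\nu\le\sum_j\min(\nu,\nu_j)$: either some $\nu_j\ge\nu$ and that term alone is $\nu$, or every term equals $\nu_j$. Summing over $\alpha$ gives $\deg f_i\le\sum_j\deg\gcd(f_i,g_j)$, and summing over $i$ gives $\dim\operatorname{Hom}_S(M_P,M_Q)\ge\deg f=Nm$.
\end{proof}

A nonzero solution lowers the degree. Here it matters that $D$ is a division ring: any nonzero $v$ has an invertible leading coefficient and an invertible lowest coefficient, so no genericity of the solution is needed.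

\begin{lemma}[descent]\label{lem:descent}
Let $(p,q)$ be a norm pair with value $a$, and let $0\ne v\in V(p,q)$ have leading coefficient $c$. There is an integer $d$ with $0\le d\le\deg v$ such that:
\begin{enumerate}
\item[(a)] $a=b\gamma$, where $b$ is conjugate to the value of a norm pair of degree $d$ and $\gamma$ is a commutator;
\item[(b)] if $c$ commutes with $q_0$, then $a$ itself is conjugate to the value of a norm pair of degree $d$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $vp=qu$. As $p$ and $q$ are monic of the same degree, $u$ and $v$ have the same degree and the same leading coefficient $c$. As $p_0,q_0\ne0$, both $u$ and $v$ have the order $j$ of $vp=qu$. Write $v=t^jv'$ and $u=t^ju'$. Since $t$ is central it cancels, and $v'p=qu'$. Now $u'_0,v'_0\ne0$, and $u',v'$ have the same degree $d=\deg v-j$ and leading coefficient $c$. Taking reduced norms and canceling $\operatorname{Nrd}(p)=\operatorname{Nrd}(q)\ne0$ in the domain $S$ gives $\operatorname{Nrd}(u')=\operatorname{Nrd}(v')$. At $t=0$ we get $v'_0p_0=q_0u'_0$, hence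
\begin{equation}\label{eq:descent}
a=v_0'^{-1}\,(q_0u_0'q_0^{-1})=(v_0'^{-1}u_0')\,[u_0'^{-1},q_0].
\end{equation}

(a) The pair $(u'c^{-1},v'c^{-1})$ is a norm pair of degree $d$ with value $u'_0v_0'^{-1}$, which is conjugate by $v_0'^{-1}$ to $b=v_0'^{-1}u'_0$. Use the second form of \eqref{eq:descent}.

(b) The polynomial $u''=q_0u'q_0^{-1}$ has the reduced norm of $u'$ and leading coefficient $q_0cq_0^{-1}=c$. So $(u''c^{-1},v'c^{-1})$ is a norm pair of degree $d$, and its value is $q_0u'_0q_0^{-1}v_0'^{-1}=v'_0av_0'^{-1}$ by the first form of \eqref{eq:descent}.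
\end{proof}

Part (a) alone yields the converse of Lemma~\ref{lem:encode}.

\begin{proposition}\label{prop:decode}
The value of a norm pair of degree $N\ge0$ is a product of at most $N$ commutators.
\end{proposition}

\begin{proof}
Induction on $N$. For $N=0$ we have $p=q=1$ and the value is $1$. Let $N\ge1$. By Lemma~\ref{lem:dim} there is $0\ne v\in V(p,q)$, and $\deg v\le N-1$. In Lemma~\ref{lem:descent}(a), $b$ is a product of at most $d\le N-1$ commutators by induction and (C1), so the value is a product of at most $N$.
\end{proof}

For $N=1$, with \eqref{eq:linear}, this says: if $x,z\in D^*$ and $\chi_x=\chi_z$, then $xz^{-1}$ is a commutator.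

\section{The bound for $D^*$}\label{sec:A}

Lemma~\ref{lem:encode} and Proposition~\ref{prop:decode} translate between $N$ commutators and degree $N$ without loss and without gain. The gain comes from one use of Lemma~\ref{lem:descent}(b).

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $m=1$, then $D'=1$ and $\ell(D^*)=0$. Let $m\ge2$. It suffices to show that every product $a$ of $m$ commutators is a product of at most $m-1$. Indeed, a product of $k\ge m$ commutators can then be shortened by rewriting its first $m$ factors, so no element of $D'$ has length $\geq m$.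

By Lemma~\ref{lem:encode}, $a$ is the value of a norm pair $(p,q)$ of degree $m$. Consider the $F$-linear map $V(p,q)\to D/F$ that sends $v$ to the class of its coefficient $w$ at $t^{m-1}$. By Lemma~\ref{lem:dim}, $\dim V(p,q)\ge m^2>m^2-1=\dim D/F$. So there is $0\ne v\in V(p,q)$ with $w\in F$.

If $w\ne0$, then $w$ is the leading coefficient of $v$ and commutes with $q_0$. By Lemma~\ref{lem:descent}(b), $a$ is conjugate to the value of a norm pair of degree at most $m-1$, so it is a product of at most $m-1$ commutators by Proposition~\ref{prop:decode} and (C1).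

If $w=0$, then $\deg v\le m-2$. By Lemma~\ref{lem:descent}(a) and Proposition~\ref{prop:decode}, $a$ is a product of at most $m-2$ commutators and one more.
\end{proof}

\begin{remark}
Lemma~\ref{lem:descent}(b) only asks that $w$ commute with $q_0$, but this does not improve the count. By the double centralizer theorem the centralizer of $q_0$ in $D$ has dimension $m^2/[F(q_0):F]$, which is $m$ when $[F(q_0):F]=m$. The condition on $w$ then has codimension $m^2-m$, and $Nm>m^2-m$ again requires $N\ge m$.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:D}]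
(i) Let $a\in D'$. If $a=1$, take $p=q=1$. Otherwise $1\le\ell(a)\le m-1$ by Theorem~\ref{thm:A}, and Lemma~\ref{lem:encode} gives a norm pair of degree $\ell(a)$. The converse is Proposition~\ref{prop:decode}.

(ii) Recall that $\mathbf D$ is the quotient of $\prod D_i$ in which two families are identified when they agree on a set of indices in $\mathcal U$. \L o\'s's theorem states that a first-order formula in the language of rings holds in $\mathbf D$ at the class of $(a_i)$ if and only if the set of $i$ for which it holds in $D_i$ at $a_i$ belongs to $\mathcal U$. Being central is first-order, and so is the sentence ``the ring is a division ring and has a basis of $m^2$ elements over its center.'' Hence $\mathbf D$ is a division ring of index $m$ with center $\prod F_i/\mathcal U$, where $F_i$ is the center of $D_i$.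

Two subsets are defined by formulas that do not depend on the division ring of index $m$. By \eqref{eq:chi}, $\operatorname{Nrd}(a)=(-1)^m\chi_a(0)=((-1)^e\mu_a(0))^{m/e}$. So $a\in SL_1$ if and only if, for some divisor $e$ of $m$, the elements $1,a,\dots,a^{e-1}$ are linearly independent over the center and there are central $c_0,\dots,c_{e-1}$ with $a^e+c_{e-1}a^{e-1}+\dots+c_0=0$ and $((-1)^ec_0)^{m/e}=1$. By Theorem~\ref{thm:A} and (C2), $a$ lies in the commutator subgroup if and only if it is a product of $\max(1,m-1)$ commutators of invertible elements. Applying both formulas in each $D_i$ and in $\mathbf D$, we get $SL_1(\mathbf D)=\prod SL_1(D_i)/\mathcal U$ and $\mathbf D'=\prod D_i'/\mathcal U$. The natural map $\prod SL_1(D_i)/\mathcal U\to\prod SK_1(D_i)/\mathcal U$ is surjective with kernel $\prod D'_i/\mathcal U$, which proves the claim.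
\end{proof}

The uniform bound is what makes $\mathbf D'=\prod D_i'/\mathcal U$ true: if $a_i\in D_i'$ and $\{i:\ell(a_i)\le k\}\notin\mathcal U$ for every $k$, then by \L o\'s's theorem the class of $(a_i)$ would lie in $\prod D'_i/\mathcal U$ but not in $\mathbf D'$.

\section{From $D^*$ to $\operatorname{GL}_n(D)$}\label{sec:GLn}

Let $n\ge2$. A matrix is \emph{unitriangular} if it is triangular with all diagonal entries $1$. For $\delta\in D^*$ put $\Delta(\delta)=\operatorname{diag}(1,\dots,1,\delta)$. The map $\Delta\colon D^*\to\operatorname{GL}_n(D)$ is a homomorphism, so it sends a product of $k$ commutators to a product of $k$ commutators. We call the matrices $\lambda I$ with $\lambda\in F^*$ \emph{central}. The link between the two groups is the Dieudonn\'e determinant, a homomorphism $\det\colon\operatorname{GL}_n(D)\to D^*/D'$ that is trivial on unitriangular matrices and sends $\operatorname{diag}(d_1,\dots,d_n)$ to the class of $d_1\cdots d_n$. Its target is abelian, so it is trivial on $\operatorname{GL}_n(D)'$.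

The bound must not grow with $n$, so we cannot treat elementary matrices one at a time. Instead we conjugate $g$ into the form $L\Delta(\delta)U$ and absorb the two triangular factors into one of the commutators that make up $\delta$. The absorption is visible for $n=2$ over a field with an element $\tau\ne0,1$. With $A=\operatorname{diag}(\tau,1)$,
\[
\begin{pmatrix}1&0\\c&1\end{pmatrix}\begin{pmatrix}1&r\\0&1\end{pmatrix}
=\begin{pmatrix}\tau&0\\c\tau&1\end{pmatrix}\begin{pmatrix}\tau^{-1}&\tau^{-1}r\\0&1\end{pmatrix},
\]
and the two factors on the right have distinct eigenvalues, so they are conjugate to $A$ and $A^{-1}$. By (C3) the product is a commutator.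

The following lemma holds for any division ring. Gaussian elimination in a fixed basis may break down and gives no control of the pivots. The freedom to change the basis makes all pivots but the last equal to $1$.

\begin{lemma}\label{lem:gauss}
Every noncentral $g\in\operatorname{GL}_n(D)$, $n\geq2$, is conjugate to $L\Delta(\delta)U$ with $L$ lower unitriangular, $U$ upper unitriangular and $\delta\in D^*$.
\end{lemma}

\begin{proof}
Let $g$ act from the left on the right $D$-space $D^n$ of columns, with standard basis $e_1,\dots,e_n$. Suppose $gx\in xD$ for all $x$. Then $ge_i=e_id_i$. From $g(e_i+e_j)=e_id_i+e_jd_j\in(e_i+e_j)D$ we get $d_i=d_j=d$. From $g(e_1+e_2s)=e_1d+e_2ds\in(e_1+e_2s)D$ we get $ds=sd$ for all $s\in D$. So $g$ is central, a contradiction. Hence there is $x$ with $x,gx$ linearly independent. In a basis that begins with $x$ and $gx-x$, the first column of $g$ is $(1,1,0,\dots,0)^T$, and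
\begin{equation}\label{eq:block}
g=\begin{pmatrix}1&r\\c&M\end{pmatrix}=\begin{pmatrix}1&0\\c&I\end{pmatrix}\begin{pmatrix}1&0\\0&g_1\end{pmatrix}\begin{pmatrix}1&r\\0&I\end{pmatrix},\qquad g_1=M-cr,
\end{equation}
with $c=(1,0,\dots,0)^T$ of length $n-1$ and $g_1\in\operatorname{GL}_{n-1}(D)$. For $n=2$ this is the required form. Let $n\ge3$ and argue by induction on $n$.

Induction applies to $g_1$ only if it is noncentral, so suppose $g_1=\lambda I$ with $\lambda\in F^*$. Let $b=(0,1,0,\dots,0)$ be a row of length $n-1$, so that $bc=0$ and $cb=E_{12}$. Then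
\[
\begin{pmatrix}1&-b\\0&I\end{pmatrix}\begin{pmatrix}1&r\\c&M\end{pmatrix}\begin{pmatrix}1&b\\0&I\end{pmatrix}
=\begin{pmatrix}1&r+b-bM\\c&M+cb\end{pmatrix}.
\]
For this conjugate of $g$, the block $g_1$ of \eqref{eq:block} is
\[
M+cb-c(r+b-bM)=\lambda I+cbM=\lambda I+cb(\lambda I+cr)=\lambda(I+E_{12}),
\]
which is noncentral. So we may assume that $g_1$ is noncentral.

By induction $g_1=hL_1\Delta_1U_1h^{-1}$, with $\Delta_1=\operatorname{diag}(1,\dots,1,\delta)$ of size $n-1$. Conjugating \eqref{eq:block} by $\operatorname{diag}(1,h)^{-1}$ gives
\[
\begin{pmatrix}1&0\\h^{-1}c&I\end{pmatrix}\begin{pmatrix}1&0\\0&L_1\end{pmatrix}\cdot\begin{pmatrix}1&0\\0&\Delta_1\end{pmatrix}\cdot\begin{pmatrix}1&0\\0&U_1\end{pmatrix}\begin{pmatrix}1&rh\\0&I\end{pmatrix},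
\]
which has the form $L\Delta(\delta)U$.
\end{proof}

To diagonalize a triangular matrix over $D$ one must solve equations $az-za'=s$ for diagonal entries $a,a'$. Distinctness of $a$ and $a'$ is not enough: in $\mathbb H$ the map $z\mapsto iz-z(-i)$ has image $\mathbb R+\mathbb Ri$. It is enough when one of the two is central.

\begin{lemma}\label{lem:diag}
Let $T$ be a triangular matrix over $D$ whose diagonal entries $a_1,\dots,a_n\in D^*$ are pairwise distinct and, with at most one exception, lie in $F$. Then $T$ is conjugate to $\operatorname{diag}(a_1,\dots,a_n)$ in $\operatorname{GL}_n(D)$.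
\end{lemma}

\begin{proof}
For $i\ne j$ one of $a_i,a_j$ is central, so $z\mapsto a_iz-za_j$ is left or right multiplication by $a_i-a_j\ne0$, a bijection of $D$. Reversing the order of the basis exchanges upper and lower triangular matrices and permutes the diagonal, so let $T$ be lower triangular. By induction on $n$, applied to the upper left block, $T$ is conjugate to a matrix with blocks $A'=\operatorname{diag}(a_1,\dots,a_{n-1})$, $s$, $a_n$ as below. For a row $w$,
\[
\begin{pmatrix}I&0\\-w&1\end{pmatrix}\begin{pmatrix}A'&0\\s&a_n\end{pmatrix}\begin{pmatrix}I&0\\w&1\end{pmatrix}=\begin{pmatrix}A'&0\\s+a_nw-wA'&a_n\end{pmatrix}.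
\]
Choose $w_j$ with $a_nw_j-w_ja_j=-s_j$ for each $j$.
\end{proof}

\begin{lemma}\label{lem:absorb}
Suppose $F$ has more than $n$ elements. If $L$ is lower unitriangular, $U$ is upper unitriangular and $x,y\in D^*$, then $L\Delta([x,y])U$ is a commutator in $\operatorname{GL}_n(D)$.
\end{lemma}

\begin{proof}
Choose distinct $\tau_1,\dots,\tau_{n-1}\in F^*\setminus\{x\}$, and put
\[
A=\operatorname{diag}(\tau_1,\dots,\tau_{n-1},x),\qquad B=A^{-1}\Delta([x,y])=\operatorname{diag}(\tau_1^{-1},\dots,\tau_{n-1}^{-1},yx^{-1}y^{-1}).
\]
Then $B=\Delta(y)A^{-1}\Delta(y)^{-1}$. The diagonal entries of $B$ are distinct, since $yx^{-1}y^{-1}=\tau_i^{-1}$ would give $x=\tau_i$. The triangular matrices $LA$ and $BU$ have the diagonals of $A$ and $B$, so by Lemma~\ref{lem:diag} they are conjugate to $A$ and to $A^{-1}$. By (C3), $L\Delta([x,y])U=(LA)(BU)$ is a commutator.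
\end{proof}

Central matrices are conjugate only to themselves, and $\lambda I=L\Delta(\delta)U$ forces $\lambda=1$ by comparing the $(1,1)$ entries. They need a separate device: multiplication by $\lambda$ shifts the sequence $x,\lambda x,\dots,\lambda^{n-1}x$, and the shift closes up to conjugacy when $\lambda^n=[x,y]$. No assumption on the size of $F$ is needed.

\begin{lemma}\label{lem:scalar}
If $\lambda\in F^*$ and $\lambda^n=[x,y]\,\delta'$ with $x,y,\delta'\in D^*$, then $\lambda I=C\Delta(\delta')$ with $C$ a commutator in $\operatorname{GL}_n(D)$.
\end{lemma}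

\begin{proof}
Since $\delta'^{-1}=\lambda^{-n}[x,y]$, we have $C=\lambda\Delta(\delta')^{-1}=\operatorname{diag}(\lambda,\dots,\lambda,\lambda^{1-n}[x,y])$. Let $A=\operatorname{diag}(\lambda x,\lambda^2x,\dots,\lambda^{n-1}x,x)$. Then
\[
A^{-1}C=\operatorname{diag}\bigl(x^{-1},(\lambda x)^{-1},\dots,(\lambda^{n-2}x)^{-1},\,y(\lambda^{n-1}x)^{-1}y^{-1}\bigr).
\]
Conjugating by $\Delta(y)^{-1}$ removes $y$, and a cyclic permutation of the basis then gives $A^{-1}$. By (C3), $C=A\,(A^{-1}C)$ is a commutator.
\end{proof}

\begin{proposition}\label{prop:GLn}
If $F$ is infinite and $n\ge2$, then $\ell(\operatorname{GL}_n(D))\le\max(1,\ell(D^*))$.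
\end{proposition}

\begin{proof}
Put $k=\max(1,\ell(D^*))$, which is finite by Theorem~\ref{thm:A}. By (C2), every $\delta\in D'$ can be written as $\delta=[x,y]\delta'$ with $\delta'$ a product of $k-1$ commutators, and then $\Delta(\delta')$ is a product of $k-1$ commutators. Let $g\in\operatorname{GL}_n(D)'$, so $\det g=1$.

If $g=\lambda I$ is central, then $\lambda^n\in D'$, and Lemma~\ref{lem:scalar} writes $g$ as a product of $k$ commutators. Otherwise, by Lemma~\ref{lem:gauss} and (C1), we may assume $g=L\Delta(\delta)U$, and $\det g=1$ means $\delta\in D'$. Then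
\[
g=L\,\Delta([x,y])\,U'\cdot\Delta(\delta'),\qquad U'=\Delta(\delta')U\Delta(\delta')^{-1},
\]
with $U'$ upper unitriangular. By Lemma~\ref{lem:absorb}, $g$ is a product of $1+(k-1)$ commutators.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} for infinite $F$]
For $n=1$ there is nothing to add to Theorem~\ref{thm:A}. Let $n\ge2$. If $m\ge2$, then $D^*$ is not abelian, so $\ell(D^*)\ge1$, and Proposition~\ref{prop:GLn} gives $\ell(\operatorname{GL}_n(D))\le\ell(D^*)\le m-1$. If $m=1$, it gives $\ell(\operatorname{GL}_n(F))\le1$.
\end{proof}

If $F$ is finite, then $D$ is finite, hence commutative by Wedderburn's theorem. So for $m\ge2$ the center is infinite and the proof is complete. Only $\operatorname{GL}_n$ over finite fields remains.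

\section{Finite fields}\label{sec:fields}

A finite field $F$ has too few distinct scalars for Lemma~\ref{lem:absorb} once $n\ge|F|$. We replace the diagonal matrices by a unipotent conjugacy class that is closed under inversion.

The \emph{subdiagonal} of a lower unitriangular matrix $L$ is $\sigma(L)=(L_{21},L_{32},\dots,L_{n,n-1})$. Since $(LL')_{i+1,i}=L_{i+1,i}+L'_{i+1,i}$, the map $\sigma$ is a homomorphism to the additive group $F^{n-1}$. Call $L$ \emph{regular} if no entry of $\sigma(L)$ is zero. Then the $(n,1)$ entry of $(L-I)^{n-1}$ is the product of the subdiagonal entries, which is nonzero, so $L$ has a single Jordan block with eigenvalue $1$. Thus all regular matrices are conjugate in $\operatorname{GL}_n(F)$, and the inverse of a regular matrix is regular because $\sigma(L^{-1})=-\sigma(L)$. By (C3), \emph{a product of two regular matrices is a commutator}.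

\begin{lemma}\label{lem:uni}
Let $F$ be a field, $n\geq2$, and $L\in\operatorname{GL}_n(F)$ unitriangular. If $|F|\ge3$, then $L$ is a commutator. If $|F|=2$ and $n\ge3$, then $L$ is a product of three commutators.
\end{lemma}

\begin{proof}
Reversing the order of the basis if necessary, let $L$ be lower unitriangular with $\sigma(L)=(s_1,\dots,s_{n-1})$.

Let $|F|\ge3$. Choose $a_i\in F\setminus\{0,s_i\}$ and a lower unitriangular $J$ with $\sigma(J)=(a_i)$. Then $J$ and $J^{-1}L$ are regular, the latter having subdiagonal $(s_i-a_i)$, and $L=J(J^{-1}L)$.

Let $|F|=2$ and $n\geq3$. Now a product of two regular matrices has subdiagonal zero, so the subdiagonal of $L$ has to be removed first. Put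
\[
T_1=I+\sum_{i\text{ odd}}s_iE_{i+1,i},\qquad T_2=I+\sum_{i\text{ even}}s_iE_{i+1,i},\qquad L''=(T_1T_2)^{-1}L .
\]
Then $\sigma(L'')=0$, so for any regular $J$ the matrix $J^{-1}L''$ is regular, and $L''=J(J^{-1}L'')$ is a commutator. Since $L=T_1T_2L''$, it remains to show that $T_1$ and $T_2$ are commutators. Each has the form $I+Z$ with $Z^2=0$, because $E_{i+1,i}E_{j+1,j}=0$ unless $i=j+1$, and then $i,j$ have different parity. Let $s$ be the rank of $Z$. By the Jordan form, the conjugacy class of $I+Z$ depends only on $s$. If $s=0$, then $I+Z=[I,I]$. If $s=1$, then $I+Z$ is conjugate to $I+E_{21}=[I+E_{23},I+E_{31}]$; this uses $n\ge3$. If $s\ge2$, then $I+Z$ is conjugate to $\left(\begin{smallmatrix}I_s&0\\I_s&I_s\end{smallmatrix}\right)\oplus I_{n-2s}$. Let $A\in M_s(\mathbb F_2)$ be the companion matrix of $X^s+X+1$. This polynomial takes the value $1$ at $0$ and at $1$, so $A$ and $A-I$ are invertible, and so is $I-A^{-1}=A^{-1}(A-I)$. With $W=(I-A^{-1})^{-1}$,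
\[
\left[\begin{pmatrix}I&0\\W&I\end{pmatrix},\begin{pmatrix}A&0\\0&I\end{pmatrix}\right]
=\begin{pmatrix}I&0\\W&I\end{pmatrix}\begin{pmatrix}I&0\\-WA^{-1}&I\end{pmatrix}
=\begin{pmatrix}I&0\\W(I-A^{-1})&I\end{pmatrix}=\begin{pmatrix}I&0\\I&I\end{pmatrix},
\]
so $I+Z$ is a commutator.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} for finite $F$]
Here $D=F$. The group $\operatorname{GL}_1(F)$ is abelian, so let $n\ge2$. The group $\operatorname{GL}_2(\mathbb F_2)$ is isomorphic to $S_3$, whose commutator subgroup is $A_3$. For a $3$-cycle $\rho$ and a transposition $\pi$ we have $[\pi,\rho]=\rho^{-1}\rho^{-1}=\rho$, so $\ell(\operatorname{GL}_2(\mathbb F_2))=1$. Exclude this case and let $g\in\operatorname{GL}_n(F)'$, so that $\det g=1$. If $g=\lambda I$, then $\lambda^n=1$, and Lemma~\ref{lem:scalar} with $x=y=\delta'=1$ shows that $g$ is a commutator. Otherwise $g$ is conjugate to $L\Delta(\delta)U$ by Lemma~\ref{lem:gauss}, with $\delta=\det g=1$. By Lemma~\ref{lem:uni}, $LU$ is a product of $2$ commutators if $|F|\ge3$ and of $6$ commutators if $|F|=2$.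
\end{proof}

\section{Index two and three}\label{sec:C}

For $m=3$ Theorem~\ref{thm:A} gives $2$, and a different linear argument gives $1$. To write $a\in D'$ as one commutator it suffices, by the case $N=1$ of Proposition~\ref{prop:decode}, to find $r\in D^*$ with $\chi_{ar}=\chi_r$, for then $a=(ar)r^{-1}$ is a commutator. The constant terms agree because $\operatorname{Nrd}(a)=1$. For an invertible $3\times3$ matrix with eigenvalues $\alpha,\beta,\gamma$ we have $\alpha\beta+\alpha\gamma+\beta\gamma=\alpha\beta\gamma(\alpha^{-1}+\beta^{-1}+\gamma^{-1})$, so for $m=3$ and $r\in D^*$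
\begin{equation}\label{eq:cubic}
\chi_r(X)=X^3-\operatorname{Trd}(r)X^2+\operatorname{Nrd}(r)\operatorname{Trd}(r^{-1})X-\operatorname{Nrd}(r).
\end{equation}
Two conditions remain, one linear in $r$ and one linear in $r^{-1}$. To handle both, we let $r$ range over a set $cK^*$ with $K$ a subfield: $c$ is chosen so that the first condition holds on all of $cK$, and $r^{-1}$ then ranges over the nonzero elements of the linear space $Kc^{-1}$. For $m\ge4$ the polynomial $\chi_r$ has further coefficients between these two, and this argument does not address them.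

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The group $\operatorname{GL}_n(D)$ contains a copy of the nonabelian group $D^*$, so its commutator length is at least $1$. By Theorem~\ref{thm:B} it suffices to show $\ell(D^*)\le1$. For $m=2$ this is Theorem~\ref{thm:A}.

Let $m=3$ and $a\in D'$. Let $K=F(b)$ for some $b\in D\setminus F$. By \eqref{eq:chi}, $\dim_FK=3$. The requirement that $\operatorname{Trd}((a-1)c\kappa)=0$ for all $\kappa\in K$ consists of three $F$-linear conditions on $c$ in the $9$-dimensional space $D$, so it has a solution $c\ne0$. The $F$-linear functional $\kappa\mapsto\operatorname{Trd}(\kappa c^{-1}(a^{-1}-1))$ on $K$ has a nonzero element $\kappa_0$ in its kernel. Put $r=c\kappa_0^{-1}$, so that $r^{-1}=\kappa_0c^{-1}$. Since $\kappa_0^{-1}\in K$, the choice of $c$ gives $\operatorname{Trd}(ar)=\operatorname{Trd}(r)$. The choice of $\kappa_0$ gives $\operatorname{Trd}((ar)^{-1})=\operatorname{Trd}(r^{-1}a^{-1})=\operatorname{Trd}(r^{-1})$. Also $\operatorname{Nrd}(ar)=\operatorname{Nrd}(r)$. By \eqref{eq:cubic}, $\chi_{ar}=\chi_r$. So $(t+ar,t+r)$ is a norm pair of degree $1$ by \eqref{eq:linear},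 and its value $a$ is a commutator by Proposition~\ref{prop:decode} and (C2).
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{A survey of lengths of linear groups with respect to certain generating sets}, \texttt{https://koreascience.kr/article/JAKO202415057654661.pdf}.

\bibitem{thompson}
Thompson, Trans. AMS \textbf{101} (1961), 16--33.

\end{thebibliography}
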